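\title{A four-dimensional simplex that is a $4$-reptile}

\begin{abstract}
A $d$-dimensional simplex is a $k$-reptile if it can be tiled by $k$ mutually congruent simplices similar to it. We disprove the conjecture that for $d>3$ this forces $k=m^d$: the simplex $x_1\ge x_2\ge x_3\ge x_4\ge 0$, $x_1+x_2+x_3+x_4\le 1$ is a $4$-reptile. We also prove a restriction valid for every reptile simplex, in terms of the faces with the smallest solid angle, and use it to determine all $k$ for which a simplex with dihedral angles of the form $\pi/n$ is a $k$-reptile. The simplex above is a $k$-reptile exactly for $k=m^4$ and $k=4m^4$, and up to similarity it is the only simplex of this kind in dimension at least $3$ that admits a value $k\ne m^d$.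
\end{abstract}

\section{Reptile simplices and their similarity ratios}\label{sec:intro}

A \emph{tiling} of a set $X\subset\mathbb R^d$ is a finite family of $d$-dimensional simplices, the \emph{tiles}, with pairwise disjoint interiors and union $X$. Tiles are not required to meet face to face. A $d$-dimensional simplex $S\subset\mathbb R^d$ is a \emph{$k$-reptile} if it has a tiling by $k$ tiles that are mutually congruent and all similar to $S$. Congruence and similarity are taken with respect to all isometries of $\mathbb R^d$, reflections included. Every simplex is a $1$-reptile.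

The tiles have volume $\operatorname{vol}(S)/k$, so they are smaller than $S$ by the factor $\lambda=k^{1/d}$. After rescaling, $S$ is a $k$-reptile if and only if $\lambda S$ has a tiling by $k$ simplices congruent to $S$. A rational number whose $d$-th power is an integer is an integer. Hence $k$ has the form $m^d$ exactly when $\lambda$ is rational, and to ask which $k$ occur is to ask which irrational ratios are possible.

Integer ratios are easy to produce. A triangle is an $m^2$-reptile: divide each side into $m$ equal parts and draw the parallels to the sides through the division points. The simplex $1\ge x_1\ge\dots\ge x_d\ge0$ is an $m^d$-reptile: the hyperplanes $x_i\in\mathbb Z$ and $x_i-x_j\in\mathbb Z$ cut each unit cube into $d!$ congruent copies of it, and they contain the facets of $m\ge x_1\ge\dots\ge x_d\ge0$. In the plane, irrational ratios occur as well.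

\begin{example}\label{ex:triangles}
The altitude to the hypotenuse cuts the $45$-$45$-$90$ triangle into two such triangles, so it is a $2$-reptile, with $\lambda=\sqrt2$. Let $ABC$ be the triangle with angles $60^\circ,30^\circ,90^\circ$ at $A,B,C$, and let the bisector at $A$ meet $BC$ in $D$. The triangle $ADB$ has angles $30^\circ,120^\circ,30^\circ$, so $|AD|=|DB|$, and its altitude from $D$ cuts it into two $30$-$60$-$90$ triangles with hypotenuses $AD$ and $DB$. The triangle $ACD$ is a third one, with hypotenuse $AD$. So $ABC$ is a $3$-reptile, with $\lambda=\sqrt3$.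
\end{example}

The following results are quoted in \cite{thesis}. All triangular $k$-reptiles are characterized. A \emph{Hill simplex} is the convex hull of $0,\ b_1,\ b_1+b_2,\ \dots,\ b_1+\dots+b_d$, where $b_1,\dots,b_d$ are linearly independent vectors of equal length such that the angle between any two of them is the same; Hill simplices are $m^d$-reptiles for every integer $m\ge2$. By a theorem of Matou\v{s}ek, no simplex of dimension $d\ge3$ is a $2$-reptile. A tetrahedron can be a $k$-reptile only for $k=m^3$.

There is a geometric reason to expect irrational ratios to be rarer in higher dimensions. An edge of $\lambda S$ is lined with edges of tiles. In a triangle every side looks the same from a point inside it, so any side of a tile may lie along any side of $\lambda S$, and incommensurable sides can be played against each other. For $d\ge3$ the edges carry different solid angles, and only the sharpest edges of the tiles fit along a sharpest edge of $\lambda S$. If the sharpest edge is unique, $\lambda$ is an integer. This supports the following conjecture, posed in \cite{thesis}: \emph{for $d>3$, a $d$-dimensional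 simplex can be a $k$-reptile only for $k$ of the form $m^d$ with $m$ a positive integer.} The same reasoning shows where a counterexample must be sought: among simplices with two equally sharp edges of incommensurable lengths. Such a counterexample exists for $d=4$.

\begin{theorem}\label{thm:main}
The simplex
\[
\Delta=\{x\in\mathbb R^4:\ x_1\ge x_2\ge x_3\ge x_4\ge 0,\ x_1+x_2+x_3+x_4\le 1\}
\]
is a $4$-reptile. Since $1^4<4<2^4$, the number $4$ is not of the form $m^4$, and the conjecture is false.
\end{theorem}

The second theorem makes the argument about sharp edges precise, for faces of every dimension. For a face $F$ of a $d$-simplex $S$, let $\angle(F)$ be the fraction of the volume of a small ball centered at a relative interior point of $F$ that lies in $S$. For $1\le j\le d-1$, a $j$-face is \emph{minimal} if $\angle(F)$ is smallest among all $j$-faces of $S$. Let $L_j\subset\mathbb R$ be the $\mathbb Q$-span of the $j$-dimensional volumes of the minimal $j$-faces of $S$.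

\begin{theorem}\label{thm:field}
Let $S$ be a $d$-simplex that is a $k$-reptile, let $\lambda=k^{1/d}$ and $1\le j\le d-1$. Then $\lambda^jL_j\subseteq L_j$, and $[\mathbb Q(\lambda^j):\mathbb Q]$ divides $\dim_{\mathbb Q}L_j$. In particular, if $g$ is the largest divisor of $d$ such that $k$ is a perfect $g$-th power, then $d/g$ divides $\dim_{\mathbb Q}L_1$. If all minimal edges of $S$ have pairwise commensurable lengths, then $k=m^d$ for a positive integer $m$.
\end{theorem}

A \emph{Coxeter simplex} is a simplex all of whose dihedral angles have the form $\pi/n$ with an integer $n\ge2$. For these simplices the angles $\angle(F)$ are reciprocals of orders of finite reflection groups, so the minimal edges can be listed, and Theorem~\ref{thm:field} leads to a complete answer. The types $\tilde C_2,\tilde G_2,\tilde F_4$ are recalled in Section~\ref{sec:coxeter}.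

\begin{theorem}\label{thm:coxeter}
Let $S\subset\mathbb R^d$, $d\ge2$, be a Coxeter simplex. Then $S$ is a $k$-reptile exactly for $k=m^d$ $(m\ge1)$, and additionally
\begin{itemize}
\item for $k=2m^2$ if $d=2$ and $S$ has type $\tilde C_2$ (the $45$-$45$-$90$ triangle);
\item for $k=3m^2$ if $d=2$ and $S$ has type $\tilde G_2$ (the $30$-$60$-$90$ triangle);
\item for $k=4m^4$ if $d=4$ and $S$ has type $\tilde F_4$, that is, $S$ is similar to $\Delta$.
\end{itemize}
\end{theorem}

No assumption is made on the tilings; they need not come from a reflection group. Thus $\Delta$ is a $k$-reptile if and only if $k=m^4$ or $k=4m^4$. The numbers $4m^4$ are never fourth powers, since the exponent of $2$ in them is $2$ modulo $4$. Up to similarity, $\Delta$ is the only Coxeter simplex of dimension at least $3$ that violates the conjectured conclusion. We do not determine whether the conclusion $k=m^d$ holds for each individual $d\ge5$, nor the full set of values of $k$ for $d=4$ over all simplices.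

\section{The $4$-reptile}\label{sec:four}

The simplex $\Delta$ and the $45$-$45$-$90$ triangle belong to one family. For $d\ge2$ let
\begin{align*}
\Delta_d&=\{x\in\mathbb R^d:\ x_1\ge x_2\ge\dots\ge x_d\ge0,\ \textstyle\sum_i x_i\le1\},\\
P_d&=\{x\in\mathbb R^d:\ x_1\ge0,\ x_2\ge\dots\ge x_d\ge0,\ \textstyle\sum_i x_i\le1\},
\end{align*}
so that $\Delta=\Delta_4$. Put $v_0=0$ and $v_i=\frac1i(e_1+\dots+e_i)$ for $1\le i\le d$. With $x_{d+1}=0$, every $x\in\mathbb R^d$ satisfies
\[
x=\sum_{i=1}^d i(x_i-x_{i+1})\,v_i,\qquad \sum_{i=1}^d i(x_i-x_{i+1})=\sum_{i=1}^d x_i .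
\]
So the numbers $i(x_i-x_{i+1})$ and $1-\sum_i x_i$ are the barycentric coordinates of $x$ with respect to $v_1,\dots,v_d$ and $v_0$, and $\Delta_d$ is the simplex with vertices $v_0,\dots,v_d$. We write $f_i$ for the facet opposite $v_i$: it is given by $x_i=x_{i+1}$ for $1\le i\le d-1$, by $x_d=0$ for $i=d$, and by $\sum_i x_i=1$ for $i=0$. The same identity, applied to $x_2,\dots,x_d$, shows that $P_d$ is the simplex with vertices $0$, $e_1$ and $\frac1i(e_2+\dots+e_{i+1})$, $1\le i\le d-1$.

\begin{lemma}\label{lem:tiling}
The simplex $P_d$ is tiled by the $d$ simplices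
\[
T_i=\{x:\ x_2\ge\dots\ge x_i\ge x_1\ge x_{i+1}\ge\dots\ge x_d\ge0,\ \textstyle\sum_l x_l\le1\},\qquad 1\le i\le d,
\]
each of which is congruent to $\Delta_d=T_1$.
\end{lemma}

\begin{proof}
Each $T_i$ lies in $P_d$. For $x\in P_d$ the number $x_1\ge0$ has a place in the chain $x_2\ge\dots\ge x_d\ge0$, so $x$ lies in some $T_i$. A permutation of coordinates is an isometry that preserves $\sum_l x_l$, and $T_i$ is the image of $\Delta_d$ under such a permutation. At an interior point of $T_i$ all inequalities are strict, so exactly $i-1$ coordinates exceed $x_1$; hence the interiors are disjoint.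
\end{proof}

Whenever $P_d$ happens to be similar to $\Delta_d$, the lemma exhibits a $d$-reptile. For $d=2$ this is the case: $\Delta_2$ has vertices $0,\ e_1,\ \frac12(e_1+e_2)$, the triangle $P_2$ has vertices $0,e_1,e_2$, and the tiling is the one by the altitude. The similarity is
\[
(x_1,x_2)\mapsto(y_1,y_2)=(x_1-x_2,\ 1-x_1-x_2).
\]
Its linear part has orthogonal rows of length $\sqrt2$, and it turns the conditions $x_1\ge x_2$, $x_1+x_2\le1$, $x_2\ge0$ into $y_1\ge0$, $y_2\ge0$, $y_1+y_2\le1$.

To see which other $d$ can work, we compare dihedral angles. Two facets of a simplex with inner normals $n,n'$ meet at the dihedral angle $\theta$ given by $\cos\theta=-(n,n')/(|n||n'|)$. Let $u=(1,\dots,1)$ and $\theta_d=\arccos(1/\sqrt d)$. The facets $f_1,\dots,f_d,f_0$ of $\Delta_d$ have inner normals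
\[
e_1-e_2,\quad e_2-e_3,\quad\dots,\quad e_{d-1}-e_d,\quad e_d,\quad -u .
\]
Nonconsecutive vectors in this list are orthogonal, and consecutive facets meet at $\pi/3$ ($d-2$ times), then $\pi/4$, then $\theta_d$. For $d\ge3$ list the inner normals of $P_d$ as
\[
e_1,\quad -u,\quad e_d,\quad e_{d-1}-e_d,\quad\dots,\quad e_2-e_3 .
\]
Again nonconsecutive vectors are orthogonal, and the consecutive angles are $\theta_d$, $\theta_d$, $\pi/4$ and then $\pi/3$ ($d-3$ times). The two collections of angles agree only if $\theta_d=\pi/3$, that is, only if $d=4$. For $d=4$ both sequences read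
\begin{equation}\label{eq:chain}
\pi/3,\quad\pi/3,\quad\pi/4,\quad\pi/3 .
\end{equation}
This suggests a similarity that matches the two lists in order: it should send $x_1=x_2$ to $y_1=0$, $x_2=x_3$ to $\sum y_i=1$, $x_3=x_4$ to $y_4=0$, $x_4=0$ to $y_3=y_4$, and $\sum x_i=1$ to $y_2=y_3$. The map with this property extends the planar one.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Define $\varphi\colon\mathbb R^4\to\mathbb R^4$ by
\begin{equation}\label{eq:phi}
\varphi(x)=(y_1,y_2,y_3,y_4)=(x_1-x_2,\ 1-x_1-x_2,\ x_3+x_4,\ x_3-x_4).
\end{equation}
The rows $(1,-1,0,0)$, $(-1,-1,0,0)$, $(0,0,1,1)$, $(0,0,1,-1)$ of its linear part are pairwise orthogonal of length $\sqrt2$, so $\varphi$ is a similarity of ratio $\sqrt2$. We have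
\[
y_1=x_1-x_2,\qquad 1-\textstyle\sum_i y_i=2(x_2-x_3),\qquad y_4=x_3-x_4,
\]
\[
y_3-y_4=2x_4,\qquad y_2-y_3=1-\textstyle\sum_i x_i .
\]
The left sides are nonnegative exactly when $y\in P_4$, the right sides exactly when $x\in\Delta$. Hence $\varphi(\Delta)=P_4$. By Lemma~\ref{lem:tiling}, $P_4$ is tiled by four simplices congruent to $\Delta$, and these are similar to $P_4$. So $P_4$ is a $4$-reptile, and so is the similar simplex $\Delta$.
\end{proof}

\section{The sharpest faces of a reptile}\label{sec:faces}

Let $F$ be a face of a simplex $S$, and let $C_F$ be the cone of all $y\in\mathbb R^d$ with $(n,y)\ge0$ for the inner normals $n$ of the facets containing $F$. Near a relative interior point $p$ of $F$ the other facets play no role, and $S$ coincides with $p+C_F$. So $\angle(F)$ is the fraction of a ball centered at $0$ that lies in $C_F$. It does not depend on $p$ or on the small radius, it is positive, and it is preserved by similarities. A facet has $\angle(F)=1/2$, so all facets are minimal; in particular all sides of a triangle are minimal edges. A $(d-2)$-face with dihedral angle $\theta$ has $\angle(F)=\theta/2\pi$.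

The role of minimality is visible at the vertices of the $45$-$45$-$90$ triangle cut by its altitude. At a $45^\circ$ vertex there is room for one tile only, and the tile must place its own smallest angle there. At the right angle two tiles meet, each with an angle of a different kind. So the class of sharpest faces reproduces itself in a tiling, while a class of blunter faces need not. For faces of positive dimension, self-reproduction gives an equation between volumes.

\begin{lemma}\label{lem:cover}
Let $\lambda>0$, suppose that $\lambda S$ is tiled by simplices congruent to $S$, and let $F$ be a minimal $j$-face of $S$, $1\le j\le d-1$. Then $\lambda^j\operatorname{vol}_j(F)$ is a finite sum of $j$-volumes of minimal $j$-faces of $S$, repetitions allowed.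
\end{lemma}

\begin{proof}
Call a point $p$ \emph{generic} if it lies in the relative interior of $\lambda F$ and in no face of dimension less than $j$ of any tile. There are finitely many tiles, so almost every point of $\lambda F$ is generic, with respect to $j$-dimensional volume.

Fix a generic $p$. For a tile $T$ containing $p$, let $G_T$ be the unique face of $T$ (possibly $T$ itself) with $p$ in its relative interior. The tiling need not be face to face, so we first have to locate $G_T$. Let $h$ be the sum of the barycentric coordinates of $\lambda S$ that belong to the vertices outside $\lambda F$. This is an affine function with $h\ge0$ on $\lambda S$, and it vanishes exactly on $\lambda F$. For $q\in G_T$ we can write $p=tq+(1-t)r$ with $r\in G_T$ and $0<t<1$. Then $0=h(p)=t\,h(q)+(1-t)h(r)$ forces $h(q)=0$. So $G_T\subset\lambda F$ and $\dim G_T\le j$, and $\dim G_T=j$ because $p$ is generic.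

Take a ball around $p$ so small that it misses the tiles not containing $p$ and computes all the angles below. The tiles containing $p$ fill the part of the ball inside $\lambda S$ without overlap, so
\[
\angle(F)=\angle(\lambda F)=\sum_{T\ni p}\angle(G_T),
\]
where $\angle(G_T)$ is taken in $T$. Each $G_T$ is a $j$-face of a simplex congruent to $S$. Since $F$ is minimal, each term on the right is at least $\angle(F)>0$. Therefore the sum has exactly one term, and it equals $\angle(F)$: exactly one tile $T$ contains $p$, and $G_T$ is a minimal $j$-face of $T$.

Let $\mathcal G$ be the finite set of pairs $(T,G)$ where $T$ is a tile and $G\subset\lambda F$ is a minimal $j$-face of $T$. A generic point $p$ lies in $G$ for exactly one pair: the pair $(T,G_T)$ above is one, and if $p\in G'$ with $(T',G')\in\mathcal G$, then $T'=T$, and $p$ lies in no proper face of $G'$, so $G'=G_T$. Hence $\lambda^j\operatorname{vol}_j(F)=\operatorname{vol}_j(\lambda F)=\sum_{(T,G)\in\mathcal G}\operatorname{vol}_j(G)$.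
\end{proof}

To turn the lemma into a statement about $k$, we need the degree of $k^{1/d}$.

\begin{lemma}\label{lem:degree}
Let $k,d$ be positive integers, $\lambda=k^{1/d}$, and let $g$ be the largest divisor of $d$ such that $k$ is a perfect $g$-th power. Then $[\mathbb Q(\lambda):\mathbb Q]=d/g$.
\end{lemma}

\begin{proof}
Write $k=a^g$ with a positive integer $a$ and put $n=d/g$, so that $\lambda^n=a$. The claim is that $X^n-a$ is irreducible over $\mathbb Q$. This follows from the general criterion \cite[Ch.~VI, Thm.~9.1]{Lang}; for positive $a$ the argument is short. Let $f$ be the minimal polynomial of $\lambda$ and $r\le n$ its degree. It divides $X^n-a$, whose complex roots all have absolute value $\lambda$, so $\lambda^r=|f(0)|$ is rational. As $\lambda^n$ is rational too, so is $\lambda^e$ for $e=\gcd(r,n)$. Suppose $r<n$. Then $e<n$, and there is a prime $p$ dividing $n/e$. The number $b=(\lambda^e)^{n/(ep)}$ is rational with $b^p=a$, hence an integer. So $k=b^{gp}$, and $gp$ divides $gn=d$, contrary to the choice of $g$.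
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:field}]
The simplex $\lambda S$ is tiled by $k$ copies of $S$. By Lemma~\ref{lem:cover}, multiplication by $\lambda^j$ sends each of the spanning volumes of $L_j$ into $L_j$, so $\lambda^jL_j\subseteq L_j$. It follows that $L_j$ is a module over the ring $K=\mathbb Q[\lambda^j]$. Since $(\lambda^j)^d=k^j$, the number $\lambda^j$ is algebraic, so $K=\mathbb Q(\lambda^j)$ is a field. The space $L_j$ is finitely generated, and $\dim_{\mathbb Q}L_j=[K:\mathbb Q]\cdot\dim_KL_j$. For $j=1$ we have $[K:\mathbb Q]=d/g$ by Lemma~\ref{lem:degree}. If the minimal edges are pairwise commensurable, then $\dim_{\mathbb Q}L_1=1$, so $g=d$ and $k=m^d$.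
\end{proof}

For the $45$-$45$-$90$ triangle with sides $1,1,\sqrt2$ we have $L_1=\mathbb Q+\mathbb Q\sqrt2$, and the tiling by the altitude realizes multiplication by $\sqrt2$: a leg of the large triangle, of length $\sqrt2\cdot1$, is one hypotenuse, and its hypotenuse, of length $\sqrt2\cdot\sqrt2$, is two legs.

\section{Coxeter simplices and alcoves}\label{sec:coxeter}

The \emph{Coxeter diagram} of a Coxeter simplex has one node for each facet. Two nodes are joined if the dihedral angle $\pi/n$ between the facets has $n\ge3$; the bond is single, double or triple for $n=3,4,6$, and no other $n$ will occur. The diagram records all dihedral angles, and these determine the shape.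

\begin{lemma}\label{lem:shape}
Let $S,S'$ be $d$-simplices with facets $f_0,\dots,f_d$ and $f'_0,\dots,f'_d$ such that the dihedral angle of $f_i,f_l$ equals that of $f'_i,f'_l$ for all $i\ne l$. Then there is a similarity from $S$ onto $S'$ with $f_i\mapsto f_i'$. In particular, every automorphism of the diagram of a Coxeter simplex is induced by an isometry of the simplex onto itself.
\end{lemma}

\begin{proof}
The unit inner normals $n_i$ and $n'_i$ have the same Gram matrix and span $\mathbb R^d$, so an orthogonal map sends $n_i$ to $n_i'$ for all $i$, and we may assume $n_i=n_i'$. Translate both simplices so that the vertex opposite facet number $0$ is the origin. Then each has the form $\{x:\ (n_i,x)\ge0 \text{ for } i\ge1,\ (n_0,x)\ge-c\}$ with some $c>0$, and two such sets differ by a homothety. For the last claim take $S'=S$ with the facets renumbered; a similarity of $S$ onto itself preserves volume and so has ratio $1$.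
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.1cm,y=1cm]
\node at (-1.2,0) {$\tilde C_d$}; \node at (-1.2,-1.6) {$\tilde B_d$};
\node at (-1.2,-3.4) {$\tilde D_d$}; \node at (-1.2,-5) {$\tilde F_4$};
\draw[double,double distance=2pt] (0,0)--(1,0) (5,0)--(6,0) (5,-1.6)--(6,-1.6) (2,-5)--(3,-5);
\draw[dotted,thick] (2,0)--(4,0) (2,-1.6)--(4,-1.6) (2,-3.4)--(4,-3.4);
\draw (1,0)--(2,0) (4,0)--(5,0)
 (0,-1.2)--(1,-1.6)--(0,-2) (1,-1.6)--(2,-1.6) (4,-1.6)--(5,-1.6)
 (0,-3)--(1,-3.4)--(0,-3.8) (1,-3.4)--(2,-3.4) (4,-3.4)--(5,-3.4) (6,-3)--(5,-3.4)--(6,-3.8)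
 (0,-5)--(2,-5) (3,-5)--(4,-5);
\foreach \x/\y/\z in {0/0/0,1/0/1,2/0/2,4/0/d-2,5/0/d-1,6/0/d,
 0/-2/1,1/-1.6/2,2/-1.6/3,4/-1.6/d-2,5/-1.6/d-1,6/-1.6/d,
 0/-3.8/1,1/-3.4/2,2/-3.4/3,4/-3.4/d-3,5/-3.4/d-2,6/-3.8/d,
 0/-5/1,1/-5/2,2/-5/3,3/-5/4,4/-5/0}
 {\fill (\x,\y) circle (2.2pt); \node[below] at (\x,\y) {\scriptsize$\z$};}
\foreach \x/\y/\z in {0/-1.2/0,0/-3/0,6/-3/d-1}
 {\fill (\x,\y) circle (2.2pt); \node[above] at (\x,\y) {\scriptsize$\z$};}
\end{tikzpicture}
\caption{Four affine Coxeter diagrams with numbered nodes. Nodes are facets of a simplex; no bond, a single bond and a double bond mean dihedral angles $\pi/2$, $\pi/3$, $\pi/4$, and dotted lines are paths of single bonds. In $\tilde D_4$ all of $0,1,3,4$ are attached to $2$. In $\tilde F_4$ node $i$ is the facet of $\Delta$ opposite the vertex $v_i$.}\label{fig:diagrams}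
\end{figure}

We use three textbook facts; see \cite[Ch.~1, 2, 4]{Humphreys} and \cite[Ch.~V--VI]{Bourbaki}.

\medskip\noindent\textbf{Fact A (classification).} The diagrams of Coxeter simplices in $\mathbb R^d$ are exactly the connected affine diagrams with $d+1$ nodes. For $d\ge2$ these are $\tilde A_d$ $(d\ge2)$, $\tilde B_d$ $(d\ge3)$, $\tilde C_d$ $(d\ge2)$, $\tilde D_d$ $(d\ge4)$, $\tilde E_6$, $\tilde E_7$, $\tilde E_8$, $\tilde F_4$, $\tilde G_2$, the subscript being $d$. Here $\tilde A_d$ is a cycle of $d+1$ nodes with single bonds; $\tilde B_d,\tilde C_d,\tilde D_d,\tilde F_4$ are shown in Figure~\ref{fig:diagrams}; $\tilde G_2$ is a path of three nodes with one single and one triple bond. Let $Y(a,b,c)$ be the tree with single bonds formed by a branch node and three arms of $a,b,c$ further nodes. Then $\tilde E_6=Y(2,2,2)$, $\tilde E_7=Y(1,3,3)$, $\tilde E_8=Y(1,2,5)$. The diagram of $S$ is its \emph{type}.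

\medskip\noindent\textbf{Fact B (alcoves).} Let $\Phi$ be an irreducible crystallographic root system spanning $\mathbb R^d$, and let $\mathcal H$ be the locally finite family of hyperplanes $H_{\alpha,n}=\{x:(\alpha,x)=n\}$, $\alpha\in\Phi$, $n\in\mathbb Z$. The closures of the connected components of $\mathbb R^d\setminus\bigcup\mathcal H$ are the \emph{alcoves}. They are Coxeter simplices, they are mutually congruent because the group generated by the reflections in the members of $\mathcal H$ permutes them transitively, and every diagram in Fact~A is the diagram of the alcoves of some $\Phi$.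

\medskip\noindent\textbf{Fact C (local groups).} Let $F$ be a face of a Coxeter simplex and $J$ the set of facets containing $F$. The group $W_J$ generated by the reflections in the walls of the cone $C_F$ is finite. It is the finite Coxeter group whose diagram is the subdiagram induced on $J$, and the cones $wC_F$, $w\in W_J$, cover $\mathbb R^d$ with pairwise disjoint interiors. Hence
\begin{equation}\label{eq:angle}
\angle(F)=1/|W_J| .
\end{equation}
The group $W_J$ is the direct product of the groups of the connected components of its diagram. Let $A_n$ be the path of $n$ nodes with single bonds, $B_n$ the path of $n$ nodes whose last bond is double and the others single, and $D_n=Y(1,1,n-3)$ for $n\ge4$, $E_6=Y(1,2,2)$, $E_7=Y(1,2,3)$. A connected diagram of a finite Coxeter group with only single bonds and at most $7$ nodes is one of $A_n,D_n,E_6,E_7$. Writing $|X|$ for the order of the group of $X$,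
\[
|A_n|=(n+1)!,\quad |B_n|=2^nn!,\quad |D_n|=2^{n-1}n!,\quad |E_6|=51840,\quad |E_7|=2903040 .
\]
These formulas remain valid under the conventions that $A_0,B_0$ are empty, $B_1=A_1$, $D_2=A_1\times A_1$ and $D_3=A_3$.

\medskip
For two facets at angle $\pi/n$, the group $W_J$ is dihedral of order $2n$, and \eqref{eq:angle} is the formula $\angle(F)=\theta/2\pi$. In the plane, $\tilde A_2,\tilde C_2,\tilde G_2$ are the equilateral, the $45$-$45$-$90$ and the $30$-$60$-$90$ triangle. By \eqref{eq:chain}, $\Delta$ is a Coxeter simplex with the diagram $\tilde F_4$ numbered as in Figure~\ref{fig:diagrams}, and by Lemma~\ref{lem:shape} every simplex of type $\tilde F_4$ is similar to $\Delta$. We can now construct all the tilings that Theorem~\ref{thm:coxeter} asserts.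

\begin{proposition}\label{prop:suff}
A Coxeter simplex $S$ is a $k$-reptile for every $k$ listed in Theorem~\ref{thm:coxeter}.
\end{proposition}

\begin{proof}
By Facts A and B and Lemma~\ref{lem:shape} we may take $S$ to be an alcove of some arrangement $\mathcal H$. Since $mH_{\alpha,n}=H_{\alpha,mn}$, the dilated arrangement $m\mathcal H$ is contained in $\mathcal H$. The interior of $mS$ is a connected component of $\mathbb R^d\setminus\bigcup m\mathcal H$. The interior of an alcove of $\mathcal H$ is connected and avoids $\bigcup m\mathcal H$, so it lies either inside or outside the interior of $mS$. The alcoves of the first kind are finitely many and cover a dense subset of $mS$, so they tile $mS$. They are congruent to $S$, and their number is $m^d$ by volume.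

If $S$ is both an $a$-reptile and a $b$-reptile, it is an $ab$-reptile: subdivide each of the $a$ tiles by a scaled copy of one fixed tiling into $b$ pieces. It remains to note that the types $\tilde C_2$, $\tilde G_2$, $\tilde F_4$ are $2$-, $3$- and $4$-reptiles by Example~\ref{ex:triangles} and Theorem~\ref{thm:main}.
\end{proof}

\section{Minimal edges of Coxeter simplices}\label{sec:edges}

It remains to exclude all other $k$. An arbitrary tiling has nothing to do with the reflection group, so the only information we carry over is the list of angles \eqref{eq:angle}. The edge joining two vertices lies in every facet except the two opposite to these vertices. So edges correspond to pairs of nodes, the set $J$ consists of the $d-1$ nodes left after the pair is deleted, and the edge is minimal if and only if $|W_J|$ is maximal. We call such a pair \emph{maximal}.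

\begin{proposition}\label{prop:transitive}
Let $S$ be a Coxeter simplex of dimension $d\ge3$ and of type other than $\tilde F_4$. Then the automorphism group of the diagram acts transitively on the maximal pairs. Consequently all minimal edges of $S$ have the same length.
\end{proposition}

\begin{proof}
The last statement follows from the first by Lemma~\ref{lem:shape}. For the first we go through the types of Fact~A, using these inequalities for nonnegative integers:
\begin{align}
&a!\,b!\le(a+b)!,\ \text{ with equality only if } a=0 \text{ or } b=0;\label{eq:i1}\\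
&s!\,(n-s)!\le(n-1)!\ \text{ for } 1\le s\le n-1,\ \text{ with equality only if } s\in\{1,n-1\};\label{eq:i2}\\
&a!\,s!\,b!\le(d-1)!\ \text{ if } a+s+b=d \text{ and } 1\le s\le d-1.\label{eq:i3}
\end{align}
The first holds because $\binom{a+b}a\ge2$ for $a,b\ge1$. The second says $\binom ns\ge n$, and for $2\le s\le n-2$ we have $\binom ns\ge\binom n2>n$ as $n\ge4$. The third follows from the first two: $a!\,s!\,b!\le s!\,(d-s)!\le(d-1)!$. We also use $d<2^{d-1}$ for $d\ge3$ and $d<2^{d-2}$ for $d\ge5$.

\medskip\noindent\emph{Type $\tilde A_d$.} Deleting two nodes of the cycle leaves $A_a\times A_b$ with $a+b=d-1$. By \eqref{eq:i2} with $n=d+1$, the order $(a+1)!\,(b+1)!$ is at most $d!$, with equality exactly when $a=0$ or $b=0$. The maximal pairs are the adjacent pairs, and the rotations of the cycle permute them transitively.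

\medskip\noindent\emph{Type $\tilde C_d$.} Deleting $i<j$, with $s=j-i$, leaves $B_i\times A_{s-1}\times B_{d-j}$, of order $2^{d-s}\,i!\,s!\,(d-j)!$. For $s=1$ this is $2^{d-1}i!\,(d-1-i)!\le2^{d-1}(d-1)!$, with equality exactly for $i\in\{0,d-1\}$ by \eqref{eq:i1}. For $2\le s\le d-1$ it is at most $2^{d-2}(d-1)!$ by \eqref{eq:i3}. For $s=d$ it is $d!<2^{d-1}(d-1)!$. The maximal pairs are $\{0,1\}$ and $\{d-1,d\}$, and the reversal of the path exchanges them.

\medskip\noindent\emph{Type $\tilde B_d$.} Deleting $\{0,1\}$ leaves $B_{d-1}$, of order $2^{d-1}(d-1)!$. Every other pair gives less.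
\begin{itemize}
\item One of $0,1$ and a node $j$, $2\le j\le d-1$: this leaves $A_{j-1}\times B_{d-j}$, of order $2^{d-j}j!\,(d-j)!\le2^{d-2}(d-1)!$ by \eqref{eq:i2}.
\item One of $0,1$ and the node $d$: this leaves $A_{d-1}$, of order $d!<2^{d-1}(d-1)!$.
\item Nodes $2\le i<j\le d$, $s=j-i$: this leaves $D_i\times A_{s-1}\times B_{d-j}$, of order $2^{d-1-s}i!\,s!\,(d-j)!\le2^{d-2}(d-1)!$ by \eqref{eq:i3}.
\end{itemize}
The maximal pair is unique.

\medskip\noindent\emph{Type $\tilde D_d$.} Call $0,1$ the left leaves and $d-1,d$ the right leaves; the map that reverses the diagram exchanges the two sets. Deleting both left leaves or both right leaves gives $D_{d-1}$, of order $2^{d-2}(d-1)!$. The other pairs are as follows.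
\begin{itemize}
\item A left and a right leaf: this leaves $A_{d-1}$, of order $d!$.
\item A left leaf and a node $j$, $2\le j\le d-2$: this leaves $A_{j-1}\times D_{d-j}$, of order $2^{d-j-1}j!\,(d-j)!\le2^{d-3}(d-1)!$ by \eqref{eq:i2}. The reversal gives the same bound for a right leaf.
\item Nodes $2\le i<j\le d-2$, $s=j-i$: this leaves $D_i\times A_{s-1}\times D_{d-j}$, of order $2^{d-2-s}i!\,s!\,(d-j)!\le2^{d-3}(d-1)!$ by \eqref{eq:i3}.
\end{itemize}
For $d\ge5$ we have $d!<2^{d-2}(d-1)!$, so the maximal pairs are $\{0,1\}$ and $\{d-1,d\}$, exchanged by the reversal. For $d=4$ we have $d!=2^{d-2}(d-1)!=24$, so all six pairs of leaves are maximal; every permutation of the four leaves is an automorphism of $\tilde D_4$, and these act transitively on the pairs.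

\medskip\noindent\emph{Types $\tilde E_6,\tilde E_7,\tilde E_8$.} Here $J$ has $r=5,6,7$ nodes and only single bonds, so by Fact~C its components have types $A,D,E$. Instead of listing pairs, we find the largest group of each rank. Let $\mu_r$ be the largest order of a product of groups of types $A,D,E$ with $r$ nodes in total. A disconnected diagram with $r$ nodes has order at most $\max\mu_a\mu_b$ over $a+b=r$, $a,b\ge1$. This gives the following table, row by row.
\begin{center}
\begin{tabular}{c|l|l|c}
$r$ & connected & bound for disconnected & $\mu_r$\\ \hline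
$1$ & $A_1:2$ & & $2$\\
$2$ & $A_2:6$ & $4$ & $6$\\
$3$ & $A_3:24$ & $12$ & $24$\\
$4$ & $A_4:120$, $D_4:192$ & $\max(48,36)$ & $192$\\
$5$ & $A_5:720$, $D_5:1920$ & $\max(384,144)$ & $1920$\\
$6$ & $A_6:5040$, $D_6:23040$, $E_6:51840$ & $\max(3840,1152,576)$ & $51840$\\
$7$ & $A_7:40320$, $D_7:322560$, $E_7:2903040$ & $\max(103680,11520,4608)$ & $2903040$
\end{tabular}
\end{center}
For $r=5,6,7$ the maximum is attained only by $D_5=Y(1,1,2)$, $E_6=Y(1,2,2)$, $E_7=Y(1,2,3)$. A subdiagram of this shape must use the branch node of the ambient diagram and an initial segment of each arm. In $\tilde E_6=Y(2,2,2)$ we obtain $Y(1,1,2)$ by choosing the arm that is kept whole; the three choices are permuted transitively by the permutations of the arms. In $\tilde E_7=Y(1,3,3)$ the short arm supplies the $1$ and both long arms are cut to length $2$, so $E_6$ occurs once. In $\tilde E_8=Y(1,2,5)$ the arms of lengths $1$ and $2$ must supply the $1$ and the $2$, so $E_7$ occurs once.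
\end{proof}

The type $\tilde F_4$ is where this pattern breaks. With the numbering of Figure~\ref{fig:diagrams}, the pair $\{a,b\}$ is the edge $v_av_b$ of $\Delta$, and the ten pairs give the following groups.
\begin{center}
\begin{tabular}{c|ccccc}
deleted & $01$ & $02$ & $03$ & $04$ & $12$\\
$W_J$ & $B_3$ & $A_1\times B_2$ & $A_2\times A_1$ & $A_3$ & $B_3$\\
$|W_J|$ & $48$ & $16$ & $12$ & $24$ & $48$\\ \hline
deleted & $13$ & $14$ & $23$ & $24$ & $34$\\
$W_J$ & $A_1\times A_2$ & $A_2\times A_1$ & $A_1\times A_2$ & $A_1\times A_1\times A_1$ & $A_2\times A_1$\\
$|W_J|$ & $12$ & $12$ & $12$ & $8$ & $12$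
\end{tabular}
\end{center}
The diagram $B_3$ occurs twice, on the nodes $2,3,4$ and on the nodes $3,4,0$, and no automorphism relates the two occurrences. The minimal edges of $\Delta$ are therefore
\begin{equation}\label{eq:F4edges}
v_0v_1=[0,e_1]\ \text{ of length } 1,\qquad v_1v_2=[e_1,\tfrac12(e_1+e_2)]\ \text{ of length } 1/\sqrt2,
\end{equation}
and $L_1=\mathbb Q+\mathbb Q\sqrt2$. For $k=4$ the integer $g$ of Theorem~\ref{thm:field} is $2$, and $d/g=2=\dim_{\mathbb Q}L_1$.

\begin{remark}
The tiling of $P_4=\varphi(\Delta)$ shows Lemma~\ref{lem:cover} at work. By \eqref{eq:phi}, $\varphi(v_0)=e_2$, $\varphi(v_1)=e_1$, $\varphi(v_2)=0$. The minimal edge $[e_2,e_1]$, of length $\sqrt2\cdot1$, consists of an edge of length $1/\sqrt2$ of $T_1$ and one of $T_2$. The minimal edge $[e_1,0]$, of length $\sqrt2\cdot(1/\sqrt2)$, is the edge $v_0v_1$ of $T_1$. The edge $[e_2,0]=\varphi(v_0v_2)$ is not minimal: it has angle $1/16$, and the three tiles $T_2,T_3,T_4$ meet along it, each with its copy of $v_0v_1$, in accordance with $1/16=3\cdot1/48$.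
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:coxeter}]
By Proposition~\ref{prop:suff} it suffices to show that no other $k$ occurs. Let $S$ be a $k$-reptile and $\lambda=k^{1/d}$.

If $d\ge3$ and the type is not $\tilde F_4$, all minimal edges have the same length by Proposition~\ref{prop:transitive}, and Theorem~\ref{thm:field} gives $k=m^d$. The same applies to the equilateral triangle $\tilde A_2$.

In the three remaining types we apply Lemma~\ref{lem:cover} to a minimal edge of length $1$, which expresses $\lambda$ itself as a sum of lengths of minimal edges. In type $\tilde C_2$ the sides are $1,1,\sqrt2$, and in type $\tilde G_2$ they are $1,\sqrt3,2$; all sides are minimal. So $\lambda=p+q\sqrt c$ with integers $p,q\ge0$, where $c=2$ or $c=3$ respectively. Since $k=\lambda^2=p^2+cq^2+2pq\sqrt c$ is an integer and $\sqrt c$ is irrational, $pq=0$. Hence $k=p^2$ or $k=cq^2$.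

In type $\tilde F_4$ take $S=\Delta$. By \eqref{eq:F4edges}, $\lambda=p+q/\sqrt2$ with integers $p,q\ge0$. Then $\lambda^2=\bigl(p^2+\frac12q^2\bigr)+pq\sqrt2$ and
\[
k=\lambda^4=\bigl(p^2+\tfrac12q^2\bigr)^2+2p^2q^2+2pq\bigl(p^2+\tfrac12q^2\bigr)\sqrt2 .
\]
The coefficient of $\sqrt2$ must vanish, and $p^2+\frac12q^2>0$ because $\lambda>0$, so $pq=0$. If $q=0$, then $k=p^4$. If $p=0$, then $k=q^4/4$; this is an integer only for even $q=2m$, and then $k=4m^4$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bourbaki}
Bourbaki, \emph{Lie}, Ch.~V--VI.

\bibitem{thesis}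
\emph{Diplomov\'a pr\'ace},
\texttt{https://dspace.cuni.cz/\allowbreak bitstream/\allowbreak handle/\allowbreak 20.500.11956/\allowbreak 45341/\allowbreak 150010764.pdf\allowbreak ?sequence=1\allowbreak \&isAllowed=y}

\bibitem{Humphreys}
Humphreys, \emph{Reflection Groups and Coxeter Groups}, Ch.~1, 2, 4.

\bibitem{Lang}
Lang, \emph{Algebra}, Ch.~VI, Thm.~9.1.

\end{thebibliography}
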